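
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Equivalence of Plain SO tgds to Nested GLAV Mappings Is Undecidable}


\begin{abstract}
A plain SO tgd describes the translation of source data into target data with the help of existentially quantified functions; a nested GLAV mapping does so with first-order sentences of a restricted form. We show that it is undecidable whether a given plain SO tgd is logically equivalent to some nested GLAV mapping. The problem stays undecidable over fixed schemas, with one unary and one binary target relation, and also when ``nested GLAV mapping'' is replaced by ``GLAV mapping'' or by ``first-order sentence''. The proof attaches to a Turing machine and an input a plain SO tgd whose canonical target instances collapse, up to homomorphic equivalence, to directed chains of nulls. The lengths of these chains are bounded if and only if the machine halts. As consequences, there is no computable bound on the size of an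 equivalent nested GLAV mapping, and logical equivalence and implication of plain SO tgds are $\Pi^0_1$-complete.
\end{abstract}

\section{The question and the answer}

\subsection{Mappings}

Fix two disjoint countably infinite sets: $\mathrm{Const}$, whose elements are \emph{constants}, and $\mathrm{Var}$, whose elements are \emph{(labelled) nulls}. A \emph{schema} is a finite set of relation symbols, and an \emph{instance} over a schema assigns a finite relation to each of its symbols. \emph{Source instances} have only constants as values; \emph{target instances} may have constants and nulls. The \emph{active domain} of an instance is the set of values that occur in it, and a \emph{fact} is a tuple in one of its relations.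

A \emph{schema mapping} is a triple $\mathcal M=(\mathbf S,\mathbf T,\Sigma)$, where the source schema $\mathbf S$ and the target schema $\mathbf T$ are disjoint and $\Sigma$ is a finite set of sentences over $\mathbf S\cup\mathbf T$. Its models are the pairs $(I,J)$ of a source instance $I$ over $\mathbf S$ and a target instance $J$ over $\mathbf T$ with $(I,J)\models\Sigma$; here $(I,J)$ is viewed as a structure over $\mathbf S\cup\mathbf T$ with universe $\mathrm{Const}\cup\mathrm{Var}$. Two specifications (schema mappings or sentences) over the same pair of schemas are \emph{logically equivalent} if they have the same models. One specification \emph{implies} another if each model of the first is a model of the second.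

\paragraph{GLAV mappings.} A \emph{source-to-target tgd} (s-t tgd) is a first-order sentence $\forall\bar x\,(\varphi(\bar x)\to\exists\bar y\,\psi(\bar x,\bar y))$, where $\varphi$ is a conjunction of atoms over $\mathbf S$ and $\psi$ a conjunction of atoms over $\mathbf T$. A \emph{GLAV mapping} is a schema mapping given by a finite set of s-t tgds.

\paragraph{Nested GLAV mappings.} A \emph{nested tgd} is a first-order sentence generated by the grammar
\[
\chi ::= \forall \bar x\,\bigl(\beta \to \exists \bar y\,(\gamma_1\wedge\dots\wedge\gamma_m)\bigr),\qquad m\ge 1,
\]
under the following conditions. The formula $\beta$ is a conjunction of atoms over $\mathbf S$, each variable of $\bar x$ occurs in $\beta$, and the variables of $\beta$ are among $\bar x$ and the universally quantified variables of enclosing levels (so existentially quantified variables never occur in source atoms). Each $\gamma_j$ is either an atom over $\mathbf T$ or again a formula generated by the grammar; in both cases its free variables are among $\bar x$, $\bar y$ and the variables, universal or existential, quantified at enclosing levels. The conclusion may consist of nested parts only. The outermost formula is a sentence. A \emph{nested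 GLAV mapping} is given by a finite set of nested tgds. The s-t tgds are exactly the nested tgds in which every $\gamma_j$ is a target atom, so every GLAV mapping is a nested GLAV mapping.

\paragraph{Plain SO tgds.} A \emph{plain SO tgd} over $(\mathbf S,\mathbf T)$ is a second-order sentence
\[
\exists \bar f\,\bigl(\forall \bar x_1(\varphi_1\to\psi_1)\wedge\dots\wedge\forall \bar x_n(\varphi_n\to\psi_n)\bigr),
\]
where $\bar f$ is a tuple of function symbols; each $\varphi_i$ is a conjunction of atoms over $\mathbf S$ (no equalities) whose arguments are variables from $\bar x_i$, and every variable of $\bar x_i$ occurs in $\varphi_i$; each $\psi_i$ is a conjunction of atoms over $\mathbf T$ whose arguments are variables from $\bar x_i$ or terms $f(u_1,\dots,u_m)$ with $f$ in $\bar f$ and variables $u_1,\dots,u_m$ from $\bar x_i$ (no nested terms). A pair $(I,J)$ satisfies it if there are functions on $\mathrm{Const}\cup\mathrm{Var}$ interpreting $\bar f$ under which the first-order part holds in $(I,J)$.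

\subsection{The question}

Two examples show what is at stake. The plain SO tgd
\[
\exists f\,\forall x\forall z\,\bigl(A(x)\wedge S(x,z)\to R(f(x),z)\bigr)
\]
is equivalent to the nested tgd $\forall x\,\bigl(A(x)\to\exists y\,\forall z\,(S(x,z)\to R(y,z))\bigr)$: let $y$ be $f(x)$. In contrast,
\[
\exists f\,\forall x\forall y\,\bigl(S(x,y)\to R(f(x),f(y))\bigr)
\]
holds in $(I,J)$ if and only if the digraph $S^I$ has a digraph homomorphism into $R^J$. In the first sentence all facts that share an invented value $f(x)$ concern the same $x$. In the second, invented values are tied together along chains of unbounded length, and, roughly speaking, a first-order sentence controls only bounded pieces of such chains. For the chains used in this paper, Lemma~\ref{lem:ef} makes this precise.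

The question is whether an algorithm can recognize the plain SO tgds whose invented values can be handled by nesting: \emph{given a plain SO tgd $\sigma$, is there a nested GLAV mapping logically equivalent to $\sigma$?} It comes from \cite{nested}. It is known that a neighboring question has an algorithm: it is decidable whether a given nested GLAV mapping is logically equivalent to some GLAV mapping. So one might hope for a positive answer here too. The answer is negative.

\subsection{Results}

\begin{theorem}\label{thm:main}
There are a Turing machine $M$ whose halting set is $\Sigma^0_1$-complete under many-one reductions (in particular undecidable), fixed schemas $\mathbf S$ (one unary symbol and finitely many binary symbols) and $\mathbf T=\{P/1,E/2\}$, and a computable map $w\mapsto\sigma_w$ from inputs of $M$ to plain SO tgds over $(\mathbf S,\mathbf T)$ such that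
\begin{enumerate}
\item[(a)] if $M$ halts on $w$, then $\sigma_w$ is logically equivalent to a GLAV mapping, hence to a nested GLAV mapping;
\item[(b)] if $M$ does not halt on $w$, then $\sigma_w$ is not logically equivalent to any first-order sentence over $\mathbf S\cup\mathbf T$, hence to no nested GLAV mapping.
\end{enumerate}
\end{theorem}

The ``hence'' in (b) holds because a nested GLAV mapping is equivalent to the conjunction of its finitely many first-order sentences. Apart from this, the proof uses only that nested GLAV mappings include all GLAV mappings.

\begin{corollary}\label{cor:main}
It is undecidable whether a given plain SO tgd is logically equivalent to some nested GLAV mapping.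
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main}, $w\mapsto\sigma_w$ is a many-one reduction of the halting set of $M$ to this problem.
\end{proof}

\begin{theorem}\label{thm:more}
Let $M,\mathbf S,\mathbf T$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(1)] Let $\mathcal C$ be a class of schema mappings that contains all GLAV mappings and consists of mappings given by finite sets of first-order sentences. It is $\Sigma^0_1$-hard under many-one reductions, hence undecidable, whether a given plain SO tgd over $(\mathbf S,\mathbf T)$ is equivalent to a member of $\mathcal C$. If $\mathcal C$ is the class of GLAV mappings, of nested GLAV mappings, or of all finite sets of first-order sentences, the problem is in $\Sigma^0_2$.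
\item[(2)] There is no computable function $g$ such that every plain SO tgd $\sigma$ that is equivalent to a nested GLAV mapping (even: to a GLAV mapping) is equivalent to a nested GLAV mapping, or merely to a first-order sentence, of size at most $g(|\sigma|)$.
\item[(3)] Logical equivalence of two given plain SO tgds over $(\mathbf S,\mathbf T)$ is $\Pi^0_1$-complete, in particular undecidable. The same holds for logical implication.
\end{enumerate}
\end{theorem}

We do not determine the exact degree of the problem in part (1).

\subsection{Plan of the proof}

Satisfaction of a plain SO tgd means that a canonical target instance built from the source maps homomorphically into $J$. We design $\sigma_w$ so that this canonical instance consists of walks of a device with two heads. The device reads labelled walks in the source, starting from a marked element, and compares the letters with the computation history of $M$ on $w$. On a source that is a path spelling a correct piece of the history of length $N$, the canonical instance is equivalent to a chain of $N+1$ nulls together with one further null, a sink. If the history is infinite, these chains have unbounded length, and an Ehrenfeucht--Fra\"{\i}ss\'e game shows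 that $\sigma_w$ is not first-order.

The work lies in the other direction: if $M$ halts, \emph{every} source instance must be harmless, including those that spell wrong words and those that branch, merge and contain cycles. Two mechanisms achieve this. First, the device may \emph{exit}: when it sees an error or a halting letter, its current null is joined to the sink, which absorbs everything further on. Second, the device also exits when it sees a source element that is reached from the marked element by two walks of different lengths. The part before the first exit is then graded by distance, and folding it level by level turns it into a single chain.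

Section~\ref{sec:canon} recalls canonical instances and works out a small example. Section~\ref{sec:device} defines the devices and proves the normal form. Section~\ref{sec:criteria} gives the two criteria: bounded chains yield a GLAV mapping, long chains exclude first-order sentences of small quantifier rank. Sections~\ref{sec:machine} and~\ref{sec:reading} bring in the Turing machine and prove Theorem~\ref{thm:main}; Section~\ref{sec:more} proves Theorem~\ref{thm:more}.

\section{Canonical instances, chains, and a first example}\label{sec:canon}

\subsection{Canonical instances}

A \emph{homomorphism} $J\to J'$ between target instances is a map from the values of $J$ to the values of $J'$ that fixes constants and sends facts to facts; nulls may go to any values. We write $J\to J'$ also for the existence of a homomorphism. If $J\to J'$ and $J'\to J$, the two are \emph{homomorphically equivalent}.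

Let $\sigma$ be a plain SO tgd and $I$ a source instance. The \emph{canonical instance} $\Phi_\sigma(I)$ consists of all facts obtained as follows: take a conjunct $\varphi_i\to\psi_i$ and an assignment of elements of the active domain of $I$ to $\bar x_i$ that makes $\varphi_i$ true, and add the atoms of $\psi_i$ under this assignment, where the ground terms $f(\bar a)$ are regarded as pairwise distinct nulls. This is a finite instance, computable from $\sigma$ and $I$.

\begin{lemma}\label{lem:canon}
$(I,J)\models\sigma$ if and only if $\Phi_\sigma(I)\to J$.
\end{lemma}

\begin{proof}
Suppose $(I,J)\models\sigma$, witnessed by certain functions. Send each ground term to its value and each constant to itself. Every fact of $\Phi_\sigma(I)$ comes from a true body, so its image is a fact of $J$. Conversely, let $g:\Phi_\sigma(I)\to J$. Put $f(\bar a):=g(f(\bar a))$ for the ground terms that occur in $\Phi_\sigma(I)$, and define the functions arbitrarily elsewhere. An assignment that makes a body true takes its values in the active domain of $I$, because every variable of the conjunct occurs in the body. So the corresponding conclusion consists of $g$-images of facts of $\Phi_\sigma(I)$, which are facts of $J$.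
\end{proof}

In particular it is decidable whether $(I,J)\models\sigma$. Moreover, if $\Phi_\sigma(I)$ is homomorphically equivalent to $N$, then $(I,J)\models\sigma$ if and only if $N\to J$. So we want to find, for each $I$, a simple $N$.

\subsection{Chains}

From now on, $\mathbf T=\{P/1,E/2\}$. The simple instances will be the following.

\begin{definition}\label{def:chains}
For $L\ge0$ let $A_L$ have as elements the nulls $v_0,\dots,v_L,o$ and as facts
\[
P(v_0),\qquad E(v_i,v_{i+1})\ (0\le i<L),\qquad E(o,o),\qquad E(o,v_i)\ (1\le i\le L).
\]
Let $B_L$ be $A_L$ together with $E(v_L,o)$ and $E(v_L,v_i)$ for $1\le i\le L$.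
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,nd/.style={circle,draw,inner sep=1pt,minimum size=6.5mm}]
\node[nd] (v0) at (0,0) {$v_0$};
\node[nd] (v1) at (2.2,0) {$v_1$};
\node[nd] (v2) at (4.4,0) {$v_2$};
\node[nd] (v3) at (6.6,0) {$v_3$};
\node[nd] (o) at (4.4,2) {$o$};
\node at (0,0.65) {$P$};
\draw[->] (v0)--(v1);
\draw[->] (v1)--(v2);
\draw[->] (v2)--(v3);
\draw[->] (o)--(v1);
\draw[->] (o)--(v2);
\draw[->] (o)--(v3);
\draw[->] (o) to[out=60,in=120,looseness=6] (o);
\draw[->,dashed] (v3) to[bend right=40] (o);
\draw[->,dashed] (v3) to[bend left=35] (v2);
\draw[->,dashed] (v3) to[bend left=45] (v1);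
\draw[->,dashed] (v3) to[out=-30,in=30,looseness=6] (v3);
\end{tikzpicture}
\caption{The instance $A_3$ (solid arrows) and the instance $B_3$ (solid and dashed arrows). Arrows are $E$-facts; $v_0$ is the only element in $P$. In $A_3$ the chain $v_0,\dots,v_3$ ends at $v_3$; in $B_3$ one may go on from $v_3$ to the sink $o$ and to $v_1,v_2,v_3$.}
\label{fig:chains}
\end{figure}

\begin{lemma}\label{lem:rigid}
If $g:A_N\to A_L$ is a homomorphism, then $N\le L$ and $g(v_i)=v_i$ for all $i\le N$. Consequently $A_N\not\to A_{N-1}$ for $N\ge1$, and $B_N\not\to A_L$ for all $N,L$.
\end{lemma}

\begin{proof}
Since $v_0$ is the only element of $A_L$ in $P$, $g(v_0)=v_0$. In $A_L$ the only out-neighbor of $v_i$ is $v_{i+1}$ if $i<L$, and $v_L$ has none. Inductively $g(v_i)=v_i$ as long as $i\le\min(N,L)$, and $N>L$ is impossible because $v_L$ has an out-neighbor in $A_N$ and $g(v_L)=v_L$ has none in $A_L$. Now let $g:B_N\to A_L$. Since $A_N\subseteq B_N$, $g(v_N)=v_N$; and $g(o)=o$ because $o$ has a loop in $B_N$ and is the only element of $A_L$ with a loop. But $E(v_N,o)$ is a fact of $B_N$ and not of $A_L$.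
\end{proof}

\subsection{A first example}\label{sec:toy}

The following example shows how a sink can turn chains of unbounded length into bounded ones. Let the source have a unary symbol $St$ (``start'') and a binary symbol $R$. The functions $r,\omega,f$ below are existentially quantified, and the variables of each line universally. Consider first the plain SO tgd with the conjuncts
\[
St(s)\to P(r(s)),\qquad St(s)\wedge R(s,y)\to E(r(s),f(s,y)),\qquad St(s)\wedge R(y,y')\to E(f(s,y),f(s,y')).
\]
On a directed path with $N$ edges that starts at $s$, its canonical instance contains a chain of $N$ edges starting at the $P$-marked null $r(s)$, so the length is unbounded. To stop the growth we add a sink $\omega(s)$ and declare that the null $f(s,y)$ is an \emph{exit} as soon as a further edge $R(y,y')$ can be read: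
\begin{align*}
&St(s)\to P(r(s))\wedge E(\omega(s),\omega(s)),\\
&St(s)\wedge R(s,y)\to E(r(s),f(s,y))\wedge E(\omega(s),f(s,y)),\\
&St(s)\wedge R(y,y')\to E(f(s,y),f(s,y'))\wedge E(\omega(s),f(s,y')),\\
&St(s)\wedge R(y,y')\to E(f(s,y),\omega(s)),\\
&St(s)\wedge R(y,y')\wedge R(x,x')\to E(f(s,y),f(s,x')).
\end{align*}
Call this plain SO tgd $\tau$. \emph{The sentence $\tau$ is equivalent to the GLAV mapping}
\[
St(s)\to\exists A_0,\qquad St(s)\wedge R(s,y)\to\exists A_1,\qquad St(s)\wedge R(s,y)\wedge R(y,y')\to\exists B_1,
\]
where $\exists N$ stands for the existentially quantified conjunction of the facts of $N$. To see this, fix $I$ and $s\in St^I$, let $\Phi_s$ be the part of the canonical instance that belongs to $s$, and write $r=r(s)$, $\omega=\omega(s)$.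

Suppose there are $R(s,y),R(y,y')$ in $I$. Then $v_0\mapsto r$, $v_1\mapsto f(s,y)$, $o\mapsto\omega$ is a homomorphism $B_1\to\Phi_s$; the facts $E(v_1,o)$ and $E(v_1,v_1)$ are provided by the last two conjuncts (take $x=s$, $x'=y$ in the last one). In the other direction, send $r$ to $v_0$, send $f(s,z)$ to $v_1$ if $R(s,z)$ holds, and send everything else to $o$. Facts $E(r,\cdot)$ become $E(v_0,v_1)$. All other $E$-facts lead from $v_1$ or $o$ to $v_1$ or $o$, and all four such facts are in $B_1$. So $\Phi_s$ and $B_1$ are homomorphically equivalent, no matter how large and tangled $I$ is.

Suppose $s$ has an out-neighbor but no walk of length $2$ starts at $s$. Under the same map every $E$-fact that does not start at $r$ starts at $\omega$ or at some $f(s,z)$ where $z$ has an out-neighbor; in the latter case $R(s,z)$ fails, so both kinds of starting point go to $o$. Hence the map is a homomorphism $\Phi_s\to A_1$, and $A_1\to\Phi_s$ is clear from the first two conjuncts. If $s$ has no out-neighbor, no $E$-fact starts at $r$; sending $r$ to $v_0$ and everything else to $o$ gives $\Phi_s\to A_0$, and $A_0\to\Phi_s$ is trivial. The three cases match the three s-t tgds: each s-t tgd asks for an instance that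 maps into $\Phi_s$ whenever its body holds, and the strongest one that applies asks for an instance equivalent to $\Phi_s$.

The example explains the sink. Everything beyond an exit is folded into $\omega$, and exits have edges to $\omega$ and to all nulls that are targets of an edge, so a fact that leaves the exit level causes no trouble wherever it leads. The sink has edges to these targets too, because a null folded into $\omega$ may have an edge back to a null that is not folded.

The example also hides a difficulty, since the exit comes so early. If exits occur later, an edge between levels \emph{before} the first exit may lead to a wrong level. For instance, if the source has the edges $R(s,a),R(a,b),R(s,b)$, then $f(s,a)$ and $f(s,b)$ both have distance $1$ from $r$, but there is an edge from $f(s,a)$ to $f(s,b)$; folding by distance sends it to $E(v_1,v_1)$, which is in no $A_L$ and in $B_L$ only for $L=1$. For the folding to work we must therefore force an exit no later than at level $1$ in this case. In general we want an exit whenever some element is reached from $s$ by walks of two different lengths. A second head can detect this: it follows another walk, with a delay, and looks for a common next element.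

\section{Devices and their normal form}\label{sec:device}

\subsection{Devices}

Fix a finite nonempty set $\Gamma$ of \emph{letters} and let
\[
\mathbf S=\{St/1\}\cup\{R_a/2:a\in\Gamma\}.
\]
We use function symbols $r,\omega$ (unary) and $f_q$ (ternary) for $q$ in a finite set $Q$ of \emph{states}. In a term $f_q(s,x,y)$, the element $s$ is the start, $y$ is the position of the \emph{reading head}, and $x$ the position of the \emph{trailing head}. The definition below makes two demands: each step moves the reading head along one edge, and a distinguished state $D$ looks for elements that can be reached by walks of different lengths. Otherwise the rules are free.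

\begin{definition}\label{def:device}
A \emph{device} $\mathcal D$ consists of a finite set $Q\ni D$ of states, finitely many step rules and finitely many exit rules, as follows.

A \emph{step rule} $\beta:\ t\Rightarrow t'$ consists of a conjunction $\beta$ of atoms over $\mathbf S$ that contains $St(s)$, and terms $t,t'$ whose variables occur in $\beta$, of one of the forms
\begin{itemize}
\item $t=r(s)$, $t'=f_q(s,x',y')$, and $\beta$ contains $R_a(s,y')$ for some $a\in\Gamma$;
\item $t=f_p(s,x,y)$, $t'=f_q(s,x',y')$, and $\beta$ contains $R_a(y,y')$ for some $a\in\Gamma$.
\end{itemize}
Here $x,y,x',y'$ are variables, not necessarily distinct, and possibly equal to $s$. An \emph{exit rule} $\gamma:\ t$ consists of a conjunction $\gamma$ of atoms over $\mathbf S$ that contains $St(s)$ and a term $t$ of the form $r(s)$ or $f_q(s,x,y)$ whose variables occur in $\gamma$. Among the rules are, for all $a,b\in\Gamma$,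
\begin{itemize}
\item[(D1)] $St(s),R_a(s,y):\ r(s)\Rightarrow f_D(s,s,y)$;
\item[(D2)] $St(s),R_a(y,y'):\ f_D(s,s,y)\Rightarrow f_D(s,s,y')$;
\item[(D3)] $St(s),R_a(x,x'),R_b(y,y'):\ f_D(s,x,y)\Rightarrow f_D(s,x',y')$;
\item[(DX)] the exit rule $St(s),R_a(x,z),R_b(y,z):\ f_D(s,x,y)$.
\end{itemize}
\end{definition}

The \emph{sentence} $\sigma_{\mathcal D}$ of the device is the plain SO tgd with existentially quantified $r$, $\omega$, $f_q$ ($q\in Q$) and the following conjuncts, universally quantified:
\begin{itemize}
\item[(T0)] $St(s)\to P(r(s))\wedge E(\omega(s),\omega(s))$;
\item[(T1)] $\beta\to E(t,t')\wedge E(\omega(s),t')$ for each step rule $\beta:\ t\Rightarrow t'$;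
\item[(T2)] $\gamma\to E(t,\omega(s))$ for each exit rule $\gamma:\ t$;
\item[(T3)] $\gamma\wedge\beta\to E(t,t_1')$ for each exit rule $\gamma:\ t$ and each step rule $\beta:\ t_1\Rightarrow t_1'$, with variables renamed apart except that $s$ is shared.
\end{itemize}
Every variable occurs in the body of its conjunct, and there are no equalities and no nested terms, as required.

\subsection{The step graph}

Let $\mathcal D$ be a device and $I$ a source instance. Write $\Phi(I)$ for the canonical instance of $\sigma_{\mathcal D}$; no fact of it contains a constant. All terms in a fact of $\Phi(I)$ have the same first argument $s\in St^I$. So $\Phi(I)$ is the disjoint union of instances $\Phi_s(I)$, $s\in St^I$, and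
\begin{equation}\label{eq:union}
\Phi(I)\to J\quad\text{if and only if}\quad \Phi_s(I)\to J\ \text{ for all } s\in St^I.
\end{equation}

Fix $s\in St^I$ and write $r=r(s)$, $\omega=\omega(s)$. The \emph{step graph} $G_s(I)$ is the finite digraph whose nodes are $r$ and the terms $f_q(s,x,y)$ with $q\in Q$ and $x,y$ in the active domain of $I$, and whose edges $t\to t'$ are the instances of step rules with true body. A \emph{head} is a node with an incoming edge; every head has the form $f_q(s,x,y)$, so $r$ is not a head. An \emph{exit node} is an instance of the term of an exit rule with true body. The facts of $\Phi_s(I)$ are exactly the following: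
\begin{itemize}
\item $P(r)$ and $E(\omega,\omega)$;
\item $E(t,t')$ for each edge $t\to t'$ of $G_s(I)$;
\item $E(\omega,t')$ for each head $t'$;
\item $E(t,\omega)$ for each exit node $t$;
\item $E(t,t')$ for each exit node $t$ and each head $t'$.
\end{itemize}

The \emph{level} $\lambda(t)\in\mathbb N\cup\{\infty\}$ of a node $t$ is its distance from $r$ in $G_s(I)$. Thus $\lambda(r)=0$ and $\lambda(t)\ge1$ for heads. An \emph{$I$-walk} is a directed walk along the edges in $\bigcup_{a\in\Gamma}R_a^I$.

\begin{lemma}\label{lem:walks}
Let $s\in St^I$.
\begin{enumerate}
\item[(a)] If there is a walk of length $l\ge1$ from $r$ to $f_q(s,x,y)$ in $G_s(I)$, there is an $I$-walk of length $l$ from $s$ to $y$.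
\item[(b)] If a node is the endpoint of walks from $r$ of lengths $l<l'$ with $l\ge1$, then some exit node has level at most $l'-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first step, from $r$, leads to a term whose third argument is reached from $s$ by an edge of some $R_a^I$, and each later step moves the third argument along such an edge.

(b) The node is a head, say $f_q(s,x,y)$. By (a) there are $I$-walks $s=z_0,\dots,z_l=y$ and $s=z'_0,\dots,z'_{l'}=y$. By (D1), then (D2), then (D3), there is the walk
\[
r\to f_D(s,s,z'_1)\to\dots\to f_D(s,s,z'_{l'-l})\to f_D(s,z_1,z'_{l'-l+1})\to\dots\to f_D(s,z_{l-1},z'_{l'-1}).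
\]
The reading head follows the longer walk; the trailing head waits at $s$ until the remaining lengths agree and then follows the shorter one. The walk has length $l'-1$. Its last node is an exit node by (DX), because both $z_{l-1}$ and $z'_{l'-1}$ have an edge to $z_l=z'_{l'}=y$.
\end{proof}

\subsection{Normal form}

\begin{lemma}\label{lem:chainin}
If $G_s(I)$ has a walk of length $L$ from $r$, then $A_L\to\Phi_s(I)$. If such a walk ends in an exit node, then $B_L\to\Phi_s(I)$.
\end{lemma}

\begin{proof}
Send $v_i$ to the $i$-th node of the walk and $o$ to $\omega$. The nodes with $i\ge1$ are heads, so $E(o,v_i)$ goes to a fact, and if the last node is an exit node, so do $E(v_L,o)$ and $E(v_L,v_i)$ for $1\le i\le L$.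
\end{proof}

\begin{proposition}[Normal form]\label{prop:normal}
Let $s\in St^I$ and let $n$ be the minimal level of an exit node, with $n=\infty$ if no exit node is reachable from $r$.
\begin{enumerate}
\item[(i)] If $n<\infty$, then $\Phi_s(I)$ and $B_n$ are homomorphically equivalent.
\item[(ii)] If $n=\infty$, then $\Phi_s(I)$ and $A_L$ are homomorphically equivalent, where $L$ is the maximal finite level of a node.
\end{enumerate}
\end{proposition}

\begin{proof}
$B_n\to\Phi_s(I)$, respectively $A_L\to\Phi_s(I)$, is Lemma~\ref{lem:chainin}. For the other direction we first show that the step graph is graded before the first exit, and then fold it by levels.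

\emph{Grading claim. If $t\to t'$ in $G_s(I)$, $\lambda(t)<\infty$ and $\lambda(t)<n$, then $\lambda(t')=\lambda(t)+1$.} Clearly $\lambda(t')\le\lambda(t)+1$. Suppose $\lambda(t')\le\lambda(t)$. Then $t'$, being a head, is the endpoint of walks from $r$ of lengths $\lambda(t')\ge1$ and $\lambda(t)+1>\lambda(t')$. By Lemma~\ref{lem:walks}(b) there is an exit node of level at most $\lambda(t)<n$, a contradiction.

In both cases we define a map $g$ on $\omega$ and on all nodes of $G_s(I)$; every value of $\Phi_s(I)$ is among these.

(i) Put $g(\omega)=o$, and for nodes $t$ put $g(t)=v_{\lambda(t)}$ if $\lambda(t)\le n$ and $g(t)=o$ otherwise. Every head is sent to $o$ or to some $v_i$ with $1\le i\le n$. We check the facts.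
\begin{itemize}
\item $P(r)$ goes to $P(v_0)$ and $E(\omega,\omega)$ to $E(o,o)$.
\item $E(\omega,t')$ with $t'$ a head goes to $E(o,v_i)$ with $i\ge1$ or to $E(o,o)$.
\item Let $t\to t'$ be an edge. If $\lambda(t)<n$, the image is $E(v_{\lambda(t)},v_{\lambda(t)+1})$ by the grading claim. If $\lambda(t)=n$, the image is $E(v_n,v_i)$ with $i\ge1$ or $E(v_n,o)$, both in $B_n$. If $\lambda(t)>n$, it is $E(o,v_i)$ with $i\ge1$ or $E(o,o)$.
\item Let $t$ be an exit node and consider $E(t,\omega)$ or $E(t,t')$ with $t'$ a head. Then $\lambda(t)\ge n$, so $g(t)\in\{v_n,o\}$, and both $v_n$ and $o$ have edges to $o$ and to all $v_i$ with $1\le i\le n$.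
\end{itemize}

(ii) Put $g(\omega)=o$, and $g(t)=v_{\lambda(t)}$ if $\lambda(t)<\infty$ and $g(t)=o$ otherwise. Facts $P(r)$, $E(\omega,\omega)$, $E(\omega,t')$ are treated as in (i). An edge $t\to t'$ with $\lambda(t)<\infty$ goes to $E(v_{\lambda(t)},v_{\lambda(t)+1})$ by the grading claim, and $\lambda(t')\le L$ by the choice of $L$. An edge from an unreachable node goes to $E(o,v_i)$ with $i\ge1$ or to $E(o,o)$. Exit nodes are unreachable, so they go to $o$, and the facts that start at them by (T2) or (T3) go to $E(o,v_i)$ with $i\ge1$ or to $E(o,o)$.
\end{proof}

We call $B_n$, respectively $A_L$, the \emph{type} of $(I,s)$ and its index $n$, respectively $L$, the \emph{depth} of $(I,s)$. Note what the type ignores: the rules may do complicated things on a wild instance $I$, and exits may be raised for bad reasons, but all that survives is the level of the first exit or, if no exit is reachable, the largest finite level.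

\section{Bounded and unbounded depth}\label{sec:criteria}

\subsection{Bounded depth gives a GLAV mapping}

If all depths are at most $h$, there are only finitely many types, and a small part of the source certifies that the type of $(I,s)$ maps into $\Phi_s(I)$. One s-t tgd for each possible certificate then suffices.

\begin{proposition}\label{prop:bounded}
Let $\mathcal D$ be a device and $h\in\mathbb N$ such that $(I,s)$ has depth at most $h$ for every source instance $I$ and every $s\in St^I$. Then $\sigma_{\mathcal D}$ is logically equivalent to a GLAV mapping.
\end{proposition}

\begin{proof}
Let $\kappa$ be the maximal number of variables in the body of a rule of $\mathcal D$. For every source instance $I_0$ with at most $(h+1)\kappa$ elements in its active domain (up to isomorphism), every $s\in St^{I_0}$ and every $L\le h$, put into $\mathcal M$ the s-t tgd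
\[
\delta_{I_0}\to\exists v_0\cdots\exists v_L\exists o\,\bigwedge N
\]
for $N=A_L$ if $G_s(I_0)$ has a walk of length $L$ from $r(s)$, and for $N=B_L$ if $G_s(I_0)$ has such a walk that ends in an exit node. Here $\delta_{I_0}$ is the conjunction of all facts of $I_0$ with elements read as universally quantified variables, and $\bigwedge N$ is the conjunction of the facts of $N$. This is a finite set. The conclusion holds in $J$ if and only if $N\to J$.

\emph{$\sigma_{\mathcal D}$ implies $\mathcal M$.} Let $(I,J)\models\sigma_{\mathcal D}$, let $N$ come from $I_0,s$ as above, and let $g$ be a map from the active domain of $I_0$ to that of $I$ that sends facts to facts (that is, a match of $\delta_{I_0}$; here $g$ need not fix constants). Rule bodies are conjunctions of atoms, without negation or equality, so $g$ sends walks of $G_s(I_0)$ to walks of $G_{g(s)}(I)$ and exit nodes to exit nodes. By Lemma~\ref{lem:chainin}, $N\to\Phi_{g(s)}(I)\subseteq\Phi(I)$, and $\Phi(I)\to J$ by Lemma~\ref{lem:canon}. So the conclusion holds in $J$.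

\emph{$\mathcal M$ implies $\sigma_{\mathcal D}$.} Let $(I,J)\models\mathcal M$ and $s\in St^I$, and let $N_s$ be the type of $(I,s)$. It is $A_L$ or $B_L$ with $L\le h$, and $G_s(I)$ has a walk of length $L$ from $r(s)$, ending in an exit node if $N_s=B_L$. Let $I_0\subseteq I$ consist of $St(s)$, one true body for each of the $L$ steps of this walk and, if $N_s=B_L$, one true body of an exit rule for its last node. These are at most $h+1$ bodies, and each contains $St(s)$, so $I_0$ has at most $(h+1)\kappa$ elements (if there is no body, it has one element). The s-t tgd for $I_0$, $s$, $N_s$ gives $N_s\to J$. By Proposition~\ref{prop:normal}, $\Phi_s(I)\to N_s\to J$. This holds for every $s$, so $\Phi(I)\to J$ by \eqref{eq:union}, and $(I,J)\models\sigma_{\mathcal D}$ by Lemma~\ref{lem:canon}.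
\end{proof}

\subsection{Long chains exclude small quantifier rank}

We recall the Ehrenfeucht--Fra\"{\i}ss\'e game. In each of $k$ rounds, Spoiler picks an element of one of two structures over the same finite relational signature and Duplicator answers with an element of the other one. Duplicator wins if the pairs of picked elements preserve, in both directions, equality and all relations. If she has a winning strategy, the two structures satisfy the same first-order sentences of quantifier rank at most $k$.

\begin{lemma}\label{lem:ef}
Let $I$ be a source instance, and let $A_N$ and $A_{N-1}$ be realized with pairwise distinct nulls. If $N-1\ge2^{k+1}$, then $(I,A_N)$ and $(I,A_{N-1})$ satisfy the same first-order sentences of quantifier rank at most $k$.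
\end{lemma}

\begin{proof}
Duplicator answers a constant by the same constant and $o$ by $o$. She answers a null not in the chain instance on its side by a null not in the chain instance on the other side, consistently and injectively; there are infinitely many on both sides.

On the elements $v_i$ she maintains the following invariant. After $j$ rounds, consider on each side the indices picked so far together with the two endpoints, which are paired with each other: $0$ with $0$, and $N$ with $N-1$. The considered indices are in the same order on both sides; and if $a<a'$ are consecutive considered indices and $b<b'$ the corresponding ones, then $a'-a=b'-b$ or both differences are at least $T_j:=2^{k+1-j}$. Initially this holds since $N,N-1\ge T_0$.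

If Spoiler picks a considered index, Duplicator answers with its partner; if he picks an element that is no $v_i$, no index is added. As $T_{j+1}<T_j$, the invariant persists. Otherwise Spoiler picks an index $a$ strictly between consecutive considered indices $a_1<a_2$ on one side; let $b_1<b_2$ correspond on the other.
\begin{itemize}
\item If $a_2-a_1=b_2-b_1$, she answers $b=b_1+(a-a_1)$.
\item Otherwise both differences are at least $T_j=2T_{j+1}$.
\begin{itemize}
\item If $a-a_1<T_{j+1}$, she answers $b=b_1+(a-a_1)$. Then $a_2-a$ and $b_2-b$ exceed $T_{j+1}$.
\item If $a_2-a<T_{j+1}$, she answers $b=b_2-(a_2-a)$. Then $a-a_1$ and $b-b_1$ exceed $T_{j+1}$.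
\item Else she answers $b=b_1+T_{j+1}$. Then $a-a_1$, $a_2-a$, $b-b_1$, $b_2-b$ are all at least $T_{j+1}$.
\end{itemize}
\end{itemize}

At the end $T_k=2$. For any two considered indices, consecutive or not, summing up shows that the corresponding differences are equal or both at least $2$. So differences $0$ and $1$ are preserved in both directions, and so is being the index $0$. Hence equality, $P$, the facts $E(v_i,v_{i+1})$ and the facts $E(o,v_i)$ ($i\ge1$) are preserved. So are $E(o,o)$ and the source relations.
\end{proof}

\begin{proposition}\label{prop:unbounded}
Let $\mathcal D$ be a device. Suppose there is a source instance $I$ with exactly one element $s$ in $St^I$ such that the type of $(I,s)$ is $A_N$, and $N-1\ge2^{k+1}$. Then $\sigma_{\mathcal D}$ is not equivalent to any first-order sentence of quantifier rank at most $k$.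
\end{proposition}

\begin{proof}
$\Phi(I)=\Phi_s(I)$ is homomorphically equivalent to $A_N$. By Lemmas~\ref{lem:canon} and~\ref{lem:rigid}, $(I,A_N)\models\sigma_{\mathcal D}$ and $(I,A_{N-1})\not\models\sigma_{\mathcal D}$. By Lemma~\ref{lem:ef} no first-order sentence of quantifier rank at most $k$ makes this distinction.
\end{proof}

It remains to build, for each $w$, a device whose depth is bounded if $M$ halts on $w$ and which has types $A_N$ with arbitrarily large $N$, on instances with one start element, if $M$ does not halt.

\section{Computation histories as clean words}\label{sec:machine}

\subsection{The machine}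

We use deterministic Turing machines $M$ with one tape that is infinite to the right only. The state set is $K$, the start state is not halting, the tape alphabet is $\Delta\ni\sqcup$ (blank), and the transition function is defined on all pairs of a non-halting state and a symbol; so $M$ halts exactly when it enters a halting state. The head starts on cell $0$, moves by at most one cell per step, and never moves left from cell $0$. Every computably enumerable set of words is the halting set of such a machine over a suitable alphabet. Fix one such $M$ whose halting set is $\Sigma^0_1$-complete under many-one reductions, for example a universal machine, and fix an input $w$.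

Let $\Sigma_0=\Delta\cup(K\times\Delta)$, a disjoint union, and $\Gamma=\Sigma_0\cup\{\#\}$ with a new letter $\#$. Let $\mathrm{Hlt}\subseteq K\times\Delta$ be the set of letters with a halting state. The letters of a word $v$ are $v[0],v[1],\dots$, and $v[0..m-1]$ is its prefix of length $m$, which is empty for $m=0$. Put $\ell=|w|+2$, and let $C_t\in\Sigma_0^{\ell+t}$ describe cells $0,\dots,\ell+t-1$ at time $t$; the cell under the head carries a letter (state, symbol). At time $t$ the head is on a cell $\le t\le\ell+t-2$, so $C_t$ contains it. The words grow by one cell per step, so that the end of $C_t$ never interferes with the computation.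

Since a cell changes according to itself and its two neighbors, there is a function $F:\Gamma\times\Sigma_0\times\Gamma\to\Sigma_0$ (arbitrary on irrelevant triples) such that, when $C_t$ is not halting,
\begin{equation}\label{eq:F}
C_{t+1}[i]=F(C_t[i-1],C_t[i],C_t[i+1])\quad(0\le i\le\ell+t-1),\qquad C_t[-1]=C_t[\ell+t]=\#.
\end{equation}
The function $F$ depends only on $M$. The last letter of $C_{t+1}$ is
\begin{equation}\label{eq:blank}
C_{t+1}[\ell+t]=\sqcup,
\end{equation}
because at time $t+1$ the head is on a cell $\le t+1\le\ell+t-1$, and cell $\ell+t$ is neither an input cell nor visited before.

\subsection{Expected letters}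

Let $H=\#C_0\#C_1\#\cdots$; if $M$ halts at time $T$, then $H$ ends with $C_T\#$. We describe $H$ by a rule that predicts each letter from earlier ones, using a single pointer that moves to the right; this is the form in which a two-headed device can check it.

Let $u=\#C_0\#$ and $m_0=|u|=\ell+2\ge4$. No letter of $u$ is in $\mathrm{Hlt}$. For a word $v$ over $\Gamma$ define, for $m=0,1,\dots,|v|$, a state $q_m$, a pointer $k_m$ and an \emph{expected letter} $e_m$, which depend only on $v[0..m-1]$:
\begin{itemize}
\item For $m<m_0$: $q_m=I_m$, $k_m=0$, $e_m=u[m]$. Moreover $q_{m_0}=V$ and $k_{m_0}=0$.
\item For $m\ge m_0$ with $q_m=V$, write $k=k_m$: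
 \begin{itemize}
 \item if $v[k+1]\ne\#$, then $e_m=F(v[k],v[k+1],v[k+2])$, $q_{m+1}=V$, $k_{m+1}=k+1$;
 \item if $v[k+1]=\#$, then $e_m=\sqcup$, $q_{m+1}=V'$, $k_{m+1}=k$.
 \end{itemize}
\item For $m\ge m_0$ with $q_m=V'$: $e_m=\#$, $q_{m+1}=V$, $k_{m+1}=k_m+1$.
\end{itemize}
For $m\ge m_0$ the difference $m-k_m$ never decreases, and it is $m_0\ge4$ at first. So
\begin{equation}\label{eq:window}
k_m+3\le m\qquad(m\ge m_0),
\end{equation}
and $e_m$ is well defined. Since $u$, $\sqcup$ and $\#$ contribute no halting letters,
\begin{equation}\label{eq:hlt}
e_m\in\mathrm{Hlt}\quad\text{only if}\quad m\ge m_0,\ q_m=V\ \text{and}\ v[k_m+1]\ne\#.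
\end{equation}

For example, let $w$ be empty, so $\ell=2$, $m_0=4$, $C_0=c_0c_1$, and let $C_1=c'_0c'_1\sqcup$. Then $H=\#c_0c_1\#c'_0c'_1\sqcup\#\cdots$. After the prefix $u=\#c_0c_1\#$, the expected letters are $e_4=F(\#,c_0,c_1)$ (pointer $0$), $e_5=F(c_0,c_1,\#)$ (pointer $1$), $e_6=\sqcup$ (pointer $2$, since $v[3]=\#$), $e_7=\#$ (state $V'$, pointer $2$); then the state is $V$ again, with pointer $3$ on the second $\#$, ready to predict $C_2$ if $C_1$ is not halting.

\begin{definition}
A word $v$ is \emph{clean} if $v[m]=e_m\notin\mathrm{Hlt}$ for all $m<|v|$.
\end{definition}

Prefixes of clean words are clean. For each length there is at most one clean word, because each letter is determined by the preceding ones.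

\begin{lemma}\label{lem:clean}
If $M$ does not halt on $w$, the clean words are exactly the finite prefixes of $H$. If $M$ halts on $w$, there is a longest clean word. So $M$ halts on $w$ if and only if the lengths of clean words are bounded.
\end{lemma}

\begin{proof}
Let $p_t$ be the index of the $\#$ before $C_t$, so $p_0=0$ and $p_{t+1}=p_t+\ell+t+1$. We claim that, computing along $H$,
\[
q_m=V\ \text{ and }\ k_m=p_t\qquad\text{at } m=p_{t+1}+1,
\]
for every $t$ such that $C_t$ is defined. For $t=0$ this holds since $m_0=p_1+1$. Suppose it holds for $t$, and $C_t$ is not halting. For $i=0,\dots,\ell+t-1$ in turn, the pointer is $k=p_t+i$, we have $H[k+1]=C_t[i]\ne\#$, and by \eqref{eq:F} the expected letter is $F(C_t[i-1],C_t[i],C_t[i+1])=C_{t+1}[i]$. Then $k+1=p_{t+1}$ and $H[k+1]=\#$, so $\sqcup$ is expected, which is $C_{t+1}[\ell+t]$ by \eqref{eq:blank}. Then $\#$ is expected, at index $p_{t+1}+1+(\ell+t)+1=p_{t+2}$. Afterwards, at $m=p_{t+2}+1$, the state is $V$ and the pointer is $p_{t+1}$. This proves the claim. It also shows that every letter of $H$ after $u$ is the expected one; the letters of $u$ are expected by definition.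

If $M$ does not halt, $H$ is infinite and has no letter in $\mathrm{Hlt}$, so all its prefixes are clean, and by uniqueness there are no other clean words. If $M$ first halts at time $T$, then $T\ge1$, the prefix of $H$ before the halting letter of $C_T$ is clean, and the letter expected after it is that halting letter. A longer clean word would extend this prefix, by uniqueness, and at the next position $m$ it would violate the condition $e_m\notin\mathrm{Hlt}$. So this prefix is the longest clean word.
\end{proof}

\section{The device that reads histories}\label{sec:reading}

\subsection{The rules}

With $\Gamma$ as in Section~\ref{sec:machine}, $\mathbf S$ and $\mathbf T$ depend only on $M$. The device $\mathcal D_w$ has the states $I_1,\dots,I_{m_0-1},V,V',D$; the term $r(s)$ plays the role of state $I_0$, and we also write $f_{I_{m_0}}$ for $f_V$. The reading head is to read a word letter by letter, and the trailing head is to be the pointer. Every body below contains in addition the atom $St(s)$. The letters $a,b,c,d$ range over $\Gamma$ subject to the stated conditions.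

\medskip
\noindent\emph{Step rules:} (D1)--(D3) and
\begin{itemize}
\item[(S1)] $R_{u[0]}(s,y):\ r(s)\Rightarrow f_{I_1}(s,s,y)$;
\item[(S2)] $R_{u[i]}(y,y'):\ f_{I_i}(s,s,y)\Rightarrow f_{I_{i+1}}(s,s,y')$, for $1\le i\le m_0-1$;
\item[(S3)] $R_a(x,x_1),R_b(x_1,x_2),R_c(x_2,x_3),R_e(y,y'):\ f_V(s,x,y)\Rightarrow f_V(s,x_1,y')$, for $b\ne\#$ and $e=F(a,b,c)\notin\mathrm{Hlt}$;
\item[(S4)] $R_a(x,x_1),R_\#(x_1,x_2),R_\sqcup(y,y'):\ f_V(s,x,y)\Rightarrow f_{V'}(s,x,y')$;
\item[(S5)] $R_a(x,x_1),R_\#(y,y'):\ f_{V'}(s,x,y)\Rightarrow f_V(s,x_1,y')$.
\end{itemize}

\noindent\emph{Exit rules:} (DX) and
\begin{itemize}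
\item[(X1)] $R_a(s,y'):\ r(s)$, for $a\ne u[0]$; and $R_a(y,y'):\ f_{I_i}(s,s,y)$, for $1\le i<m_0$ and $a\ne u[i]$;
\item[(X2)] $R_a(x,x_1),R_b(x_1,x_2),R_c(x_2,x_3),R_d(y,y'):\ f_V(s,x,y)$, for $b\ne\#$ and $d\ne F(a,b,c)$;
\item[(X3)] $R_a(x,x_1),R_\#(x_1,x_2),R_d(y,y'):\ f_V(s,x,y)$, for $d\ne\sqcup$;
\item[(X4)] $R_a(x,x_1),R_d(y,y'):\ f_{V'}(s,x,y)$, for $d\ne\#$;
\item[(XH)] $R_a(x,x_1),R_b(x_1,x_2),R_c(x_2,x_3),R_d(y,y'):\ f_V(s,x,y)$, for $b\ne\#$ and $d=F(a,b,c)\in\mathrm{Hlt}$.
\end{itemize}

Rules (S1)--(S5) follow the definition of $q_m,k_m,e_m$; (X1)--(X4) detect a letter different from the expected one, and (XH) detects an expected halting letter. All rules have the form required by Definition~\ref{def:device}. Put $\sigma_w=\sigma_{\mathcal D_w}$; it is computable from $w$.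

In an instance with branching, the trailing head may follow edges other than those the reading head has used, and then steps and exits occur that have nothing to do with the word read. This is harmless: Proposition~\ref{prop:normal} covers steps and exits of any kind. About the particular rules above we need only that correct detection is always \emph{possible} (Lemma~\ref{lem:detect}), and that on suitable \emph{paths} nothing else happens (Lemma~\ref{lem:path}).

\begin{lemma}\label{lem:detect}
Let $s\in St^I$, let $s=z_0,z_1,\dots,z_{m+1}$ be an $I$-walk and $v$ a word of length $m+1$ with $(z_i,z_{i+1})\in R^I_{v[i]}$ for all $i\le m$. Suppose $v[0..m-1]$ is clean, and $v[m]\ne e_m$ or $e_m\in\mathrm{Hlt}$. Then some exit node has level at most $m$. If $v[m]\ne e_m$, there is such a node that is an exit node by one of \textup{(X1)--(X4)}.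
\end{lemma}

\begin{proof}
Put $\rho_0=r$ and $\rho_i=f_{q_i}(s,z_{k_i},z_i)$ for $1\le i\le m$. For $i\le m_0$ we have $k_i=0$, so the second argument is $s$. We claim that $\rho_0\to\rho_1\to\dots\to\rho_m$ is a walk in $G_s(I)$. Let $i<m$, so $v[i]=e_i\notin\mathrm{Hlt}$. If $i<m_0$, then $v[i]=u[i]$ and (S1) or (S2) applies. If $i\ge m_0$, the edges out of $z_{k_i},z_{k_i+1},z_{k_i+2}$ that are needed lie on the walk and carry the letters $v[k_i],v[k_i+1],v[k_i+2]$, since $k_i+3\le i$ by \eqref{eq:window}. So (S3), (S4) or (S5) applies, according to the three cases in the definition of $e_i$, and leads to $\rho_{i+1}$.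

The last node $\rho_m$ is an exit node. To see this use the edge $(z_m,z_{m+1})\in R^I_{v[m]}$ and, if $m\ge m_0$, the edges out of $z_{k_m},z_{k_m+1},z_{k_m+2}$. If $v[m]\ne e_m$, apply (X1) for $m<m_0$, and for $m\ge m_0$ apply (X2) or (X3) in state $V$ and (X4) in state $V'$. If $v[m]=e_m\in\mathrm{Hlt}$, then by \eqref{eq:hlt} $e_m$ is a value of $F$ in state $V$, and (XH) applies.
\end{proof}

\begin{lemma}\label{lem:path}
Let $v$ be a word of length $N\ge1$ such that $v[0..N-2]$ is clean and $v[N-1]=e_{N-1}$. Let $I_v$ be the source instance with distinct constants $z_0,\dots,z_N$, with $St=\{z_0\}$ and $R_a=\{(z_i,z_{i+1}):v[i]=a\}$.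
\begin{enumerate}
\item[(i)] The maximal finite level in $G_{z_0}(I_v)$ is $N$.
\item[(ii)] If $v$ is clean, no exit node is reachable, and the type of $(I_v,z_0)$ is $A_N$.
\item[(iii)] If $v[N-1]\in\mathrm{Hlt}$, there is exactly one reachable exit node; its level is $N-1$, and it is an exit node by \textup{(XH)} only. The type of $(I_v,z_0)$ is $B_{N-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $s=z_0$, $\rho_0=r$ and $\rho_l=f_{q_l}(s,z_{k_l},z_l)$ for $1\le l\le N$, computed along $v$. We claim that every walk of length $l\ge1$ from $r$ ends in $\rho_l$ or in some $f_D(s,z_j,z_l)$ with $j<l$. Each $z_i$ with $i<N$ has exactly one outgoing edge, with one label $v[i]$, and $z_N$ has none. So from $\rho_l$ the rules (S1)--(S5) can lead only to $\rho_{l+1}$: for $l\ge m_0$ the body forces the letters at the trailing head to be $v[k_l],v[k_l+1],\dots$, which selects the case in the definition of $q_{l+1},k_{l+1}$. The rules (D1)--(D3) apply only at $r$ and in state $D$. They lead from $r$ to $f_D(s,z_0,z_1)$, and from $f_D(s,z_j,z_l)$ with $j<l$ to $f_D(s,z_0,z_{l+1})$ (if $j=0$) or $f_D(s,z_{j+1},z_{l+1})$. This proves the claim by induction on $l$. In particular the third argument at the end of a walk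 of length $l\ge1$ from $r$ is $z_l$, so all walks from $r$ to a given node have the same length, and levels are at most $N$. The walk $r\to f_D(s,s,z_1)\to\dots\to f_D(s,s,z_N)$ given by (D1) and (D2) shows (i).

Which reachable nodes are exit nodes? A node $f_D(s,z_j,z_l)$ with $j<l$ is not: (DX) would need $z_{j+1}=z_{l+1}$. A node $\rho_l$ can be an exit node by (X1)--(X4) or (XH) only if $z_l$ has an outgoing edge, so $l<N$. The letter of that edge is $v[l]=e_l$, and the letters at the trailing head are those that define $e_l$. So none of (X1)--(X4), which ask for a letter different from $e_l$, applies, and (XH) applies only if $e_l\in\mathrm{Hlt}$. As $v[0..N-2]$ is clean, this means $l=N-1$ and $v[N-1]\in\mathrm{Hlt}$.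

If $v$ is clean, there is no reachable exit node, and Proposition~\ref{prop:normal}(ii) with (i) gives the type $A_N$. If $v[N-1]=e_{N-1}\in\mathrm{Hlt}$, the proof of Lemma~\ref{lem:detect} with $m=N-1$ shows that $\rho_{N-1}$ is reached by a walk of length $N-1$ and is an exit node by (XH). Its level is $N-1$, and Proposition~\ref{prop:normal}(i) gives the type $B_{N-1}$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

(a) Suppose $M$ halts on $w$, and let $h$ be the maximal length of a clean word (Lemma~\ref{lem:clean}). By Proposition~\ref{prop:bounded} it suffices to show that every $(I,s)$ has depth at most $h$.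

First we show: \emph{if $G_s(I)$ has a walk of length $h+1$ from $r$, then some exit node has level at most $h$.} By Lemma~\ref{lem:walks}(a) there is an $I$-walk of length $h+1$ from $s$. Choose a word $v$ of labels for it. It has length $h+1$, so it is not clean. Let $m\le h$ be the least index with $v[m]\ne e_m$ or $e_m\in\mathrm{Hlt}$. Then $v[0..m-1]$ is clean, and Lemma~\ref{lem:detect}, applied to the first $m+1$ edges, gives an exit node of level at most $m\le h$.

Now let $n$ be as in Proposition~\ref{prop:normal}. If $n=\infty$, there is no walk of length $h+1$ from $r$, so the maximal finite level $L$ is at most $h$. If $h<n<\infty$, there is a walk of length $n\ge h+1$ from $r$, hence one of length $h+1$, hence an exit node of level at most $h<n$, a contradiction. So the depth is at most $h$.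

(b) Suppose $M$ does not halt on $w$. By Lemma~\ref{lem:clean} there is a clean word of every length $N$. By Lemma~\ref{lem:path}(ii) the path labelled by it has type $A_N$ if $N\ge1$. By Proposition~\ref{prop:unbounded}, applied with $N=2^{k+1}+1$ for each $k$, $\sigma_w$ is not equivalent to any first-order sentence. \qed

\medskip
For later use we record what the proof of (b) shows for a single word, whether or not $M$ halts on $w$:
\begin{equation}\label{eq:star}
\parbox{0.85\linewidth}{\emph{If there is a clean word of length $N$ and $N-1\ge2^{k+1}$, then $\sigma_w$ is not equivalent to any first-order sentence of quantifier rank at most $k$.}}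
\end{equation}

\section{Consequences}\label{sec:more}

We prove Theorem~\ref{thm:more}.

\subsection{Complexity of the equivalence problem}

\emph{Part (1).} By Theorem~\ref{thm:main} and the two conditions on $\mathcal C$, $M$ halts on $w$ if and only if $\sigma_w$ is equivalent to a member of $\mathcal C$. So $w\mapsto\sigma_w$ is a many-one reduction of the halting set of $M$, which is $\Sigma^0_1$-complete, and the problem is $\Sigma^0_1$-hard.

For membership in $\Sigma^0_2$, note that $\sigma$ is equivalent to a member of $\mathcal C$ if and only if
\[
\exists\,\mathcal M\in\mathcal C\ \ \forall\,(I,J):\quad (I,J)\models\sigma\ \Leftrightarrow\ (I,J)\models\mathcal M ,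
\]
where $\mathcal M$ ranges over mappings with the schemas of $\sigma$. For the three listed classes the members can be enumerated, so it suffices that the relation after the quantifiers is decidable. For $\sigma$ this is Lemma~\ref{lem:canon}: search for a homomorphism $\Phi_\sigma(I)\to J$. For a first-order sentence, evaluate it recursively. For a subformula $\exists x\,\psi(x,\bar c)$ with parameters $\bar c$, every permutation of $\mathrm{Const}\cup\mathrm{Var}$ that fixes the elements of the active domains of $I$ and $J$ and the elements $\bar c$ is an automorphism of $(I,J)$. So it suffices to try these finitely many elements and one further element as values of $x$; universal quantifiers are treated in the same way.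

\subsection{No computable size bound}

\emph{Part (2).} Suppose such a $g$ exists. Given $w$, compute $k=g(|\sigma_w|)$. If $M$ halts on $w$, then by Theorem~\ref{thm:main}(a) and the assumption on $g$, $\sigma_w$ is equivalent to a nested GLAV mapping, or to a first-order sentence, of size at most $k$. Quantifier rank is at most size, and a finite set of sentences may be replaced by its conjunction, so $\sigma_w$ is equivalent to a first-order sentence of quantifier rank at most $k$. Let $h$ be the maximal length of a clean word. By \eqref{eq:star} with $N=h$ we get $h-1<2^{k+1}$, so there is no clean word of length $2^{k+1}+1$. Conversely, if there is no clean word of that length, then $M$ halts on $w$ by Lemma~\ref{lem:clean}. Whether there is a clean word of a given length is decidable, since its letters can be computed one after another. So the halting set of $M$ is decidable, a contradiction.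

\subsection{Equivalence and implication of plain SO tgds}

\emph{Part (3).} Both problems are in $\Pi^0_1$: a pair $(I,J)$ that violates the implication or the equivalence can be searched for, since satisfaction of a plain SO tgd in a given $(I,J)$ is decidable by Lemma~\ref{lem:canon}.

For hardness, let $\mathcal D_w^-$ be the device obtained from $\mathcal D_w$ by deleting the exit rules (XH), let $\sigma_w^-$ be its sentence, and write $\Phi^-$, $n^-$ for the associated notions. This is a device in the sense of Definition~\ref{def:device}, so Section~\ref{sec:device} applies to it. The step graphs are the same as for $\mathcal D_w$. Since $\Phi^-(I)\subseteq\Phi(I)$, Lemma~\ref{lem:canon} shows that $\sigma_w$ always implies $\sigma_w^-$. We show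
\begin{equation}\label{eq:impl}
\sigma_w^-\text{ implies }\sigma_w\quad\text{if and only if}\quad M\text{ does not halt on }w.
\end{equation}
The idea is that the two sentences differ only in their reaction to an expected halting letter. If the history is infinite, a halting letter is never expected as long as the word read is clean, so a halting letter can be read only after or together with an error.

\emph{Suppose $M$ does not halt on $w$.} Let $s\in St^I$, and let $n,n^-$ be the minimal levels of exit nodes of $\mathcal D_w$ and $\mathcal D_w^-$. We claim that $n=n^-$. Clearly $n\le n^-$, and we may assume $n<\infty$. Take an exit node of level $n$. If it is an exit node by a rule other than (XH), then $n^-\le n$. Otherwise it is $f_V(s,x,y)$, so $n\ge1$, and there is $(y,y')\in R_d^I$ with $d\in\mathrm{Hlt}$. By Lemma~\ref{lem:walks}(a) there is an $I$-walk of length $n$ from $s$ to $y$. Extend it by the edge to $y'$, and choose a word $v$ of labels for the extended walk with $v[n]=d\in\mathrm{Hlt}$. So $v$ is not clean. Let $m\le n$ be minimal with $v[m]\ne e_m$ or $e_m\in\mathrm{Hlt}$. Then $v[0..m-1]$ is clean, so by Lemma~\ref{lem:clean} it is a prefix of the infinite word $H$, all of whose prefixes are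 clean. Hence $e_m=H[m]\notin\mathrm{Hlt}$, and therefore $v[m]\ne e_m$. The last sentence of Lemma~\ref{lem:detect} gives a node of level at most $m\le n$ that is an exit node by one of (X1)--(X4), and so an exit node of $\mathcal D_w^-$. So $n^-\le n$.

Thus $n=n^-$. The types of $(I,s)$ with respect to $\mathcal D_w$ and $\mathcal D_w^-$ coincide; in the case $n=n^-=\infty$ the type $A_L$ depends only on the common step graph. Hence $\Phi_s(I)\to\Phi^-_s(I)$ for all $s\in St^I$, so $\Phi(I)\to\Phi^-(I)$ for all $I$, and $\sigma_w^-$ implies $\sigma_w$ by Lemma~\ref{lem:canon}.

\emph{Suppose $M$ halts on $w$.} Let $v$ be the clean word of maximal length $h$ and $e_h$ the letter expected after it. Then $e_h\in\mathrm{Hlt}$, since otherwise $ve_h$ would be a longer clean word. Lemma~\ref{lem:path}, applied to the word $ve_h$ of length $h+1$, yields a path $I$ such that $\Phi(I)$ is homomorphically equivalent to $B_h$. The only reachable exit node is one by (XH) alone, so for $\mathcal D_w^-$ no exit node is reachable. By Lemma~\ref{lem:path}(i) the maximal finite level is $h+1$, and Proposition~\ref{prop:normal}(ii) shows that $\Phi^-(I)$ is homomorphically equivalent to $A_{h+1}$. Since $B_h\not\to A_{h+1}$ by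 Lemma~\ref{lem:rigid}, we have $(I,A_{h+1})\models\sigma_w^-$ and $(I,A_{h+1})\not\models\sigma_w$. So $\sigma_w^-$ does not imply $\sigma_w$.

This proves \eqref{eq:impl}. As $\sigma_w$ implies $\sigma_w^-$, the map $w\mapsto(\sigma_w^-,\sigma_w)$ is a many-one reduction of the complement of the halting set of $M$ to implication and also to equivalence. This complement is $\Pi^0_1$-complete by the choice of $M$, so both problems are $\Pi^0_1$-hard. This completes the proof of Theorem~\ref{thm:more}. \qed

\begin{thebibliography}{1}
\bibitem{nested}
\emph{Nested Dependencies: Structure and Reasoning}.
\href{https://doi.org/10.1145/2594538.2594544}{doi:10.1145/2594538.2594544}.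
\url{https://www.dbai.tuwien.ac.at/staff/savenkov/Publications/KolaitisPSS_pods14.pdf}
\end{thebibliography}

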